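# Reading a subset of $\omega_1$ off a Mathias real, and losing analytic determinacy

## 1. A set of integers for every real, and an ultrafilter that carries a message

Reals are subsets of $\omega$, and $\chi_y$ is the characteristic function of $y$. Write $A\subseteq^*B$ if $A\setminus B$ is finite. Fix a recursive bijection $k\mapsto(n_k,a_k)$ from $\omega$ onto the set of all pairs $(n,a)$ with $n\in\omega$ and $a\subseteq 2^n$; so $a$ is a set of binary strings of length $n$. For a real $y$ put
$$I_y=\{k\in\omega:\ \chi_y{\restriction}n_k\in a_k\}.\qquad(1)$$

**Example.** Let $u$ be the set of even numbers and $v$ the set of odd numbers. For every $n\ge1$ the strings $\chi_u{\restriction}n$ and $\chi_v{\restriction}n$ differ already at $0$. So the index of $(n,\{\chi_u{\restriction}n\})$ lies in $I_u$ and not in $I_v$. There are infinitely many such $n$, so $I_u\setminus I_v$ is infinite.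

**Lemma 1 (independence).** If $u_1,\dots,u_r,v_1,\dots,v_l$ are distinct reals, then $\bigcap_iI_{u_i}\setminus\bigcup_jI_{v_j}$ is infinite.

**Proof.** For all large $n$ the strings $\chi_{u_i}{\restriction}n$, $\chi_{v_j}{\restriction}n$ are pairwise different. For such $n$, the index of the pair $(n,\{\chi_{u_i}{\restriction}n:1\le i\le r\})$ lies in every $I_{u_i}$ and in no $I_{v_j}$. Different $n$ give different indices. $\square$

Now let $\langle y_\alpha:\alpha<\omega_1\rangle$ be a list of pairwise distinct reals and let $X\subseteq\omega_1$. By Lemma 1 the family
$$\{I_{y_\alpha}:\alpha\in X\}\ \cup\ \{\omega\setminus I_{y_\alpha}:\alpha\in\omega_1\setminus X\}\ \cup\ \{\text{cofinite sets}\}\qquad(2)$$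
has the finite intersection property: a finite intersection of sets of the first two kinds is infinite, and a cofinite set removes only finitely many of its points. Let $U$ be an ultrafilter extending (2). It contains all cofinite sets, so it is nonprincipal. Suppose that in some larger universe there is an infinite $m\subseteq\omega$ with $m\subseteq^*A$ for every $A\in U$. Then for every $\alpha<\omega_1$ (computed in the smaller universe)
$$\alpha\in X\iff m\subseteq^*I_{y_\alpha}.\qquad(3)$$
If $\alpha\in X$, then $I_{y_\alpha}\in U$. If $\alpha\notin X$, then $m\subseteq^*\omega\setminus I_{y_\alpha}$, so $m\cap I_{y_\alpha}$ is finite, and $m$ is infinite.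

So one real $m$ stores a whole subset of $\omega_1$, for anyone who knows the list $\langle y_\alpha\rangle$. This is what the construction is for. If $V=L[X]$, and if the list can be eliminated so that $X\in L[m]$, then the universe containing $m$ will turn out to be $L[m]$, a universe constructible from a single real. Analytic determinacy fails in such a universe. The forcing that adds $m$ is Mathias forcing with $U$.

## 2. Mathias forcing with an ultrafilter, and the theorems

**Definition.** Let $U$ be a nonprincipal ultrafilter on $\omega$. The conditions of $\mathbb M_U$ are the pairs $(s,A)$ with $s\subseteq\omega$ finite, $A\in U$ and $\max s<\min A$ (with $\max\emptyset=-1$). Put $(t,B)\le(s,A)$ iff $t$ end-extends $s$, $B\subseteq A$ and $t\setminus s\subseteq A$. If $G$ is generic, its **Mathias real** is $m=\bigcup\{s:(s,A)\in G\}$.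

**Definition.** **Analytic determinacy** says that every $\boldsymbol\Sigma^1_1$ set $X\subseteq\omega^\omega$ is determined: in the game where two players alternately play natural numbers and player I wins iff the resulting real lies in $X$, one of the players has a winning strategy.

The question comes from the slides "Iterated forcing and determinacy" (https://philippschlicht.github.io/slides/2023_Luminy.pdf): can Mathias forcing with an ultrafilter destroy analytic determinacy? In other words, can analytic determinacy hold in $V$ and fail in the extension by $\mathbb M_U$ for some nonprincipal ultrafilter $U\in V$? The answer is yes, relative to the consistency of ZFC + analytic determinacy, which is of course necessary. The ultrafilter can even be Ramsey and generated by an $\omega_1$-tower.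

The notion that eliminates the list is the following.

**Definition.** $X\subseteq\omega_1$ is **reshaped** if for every $\alpha<\omega_1$, $L[X\cap\alpha]\models$ "$\alpha$ is countable".

It suffices to check limit $\alpha$. If $\alpha=\lambda+n$ with $\lambda$ a limit, then $X\cap\lambda\in L[X\cap\alpha]$, so $\lambda$, and with it $\alpha$, is countable in $L[X\cap\alpha]$; finite $\alpha$ are trivial.

**Theorem A.** If ZFC + analytic determinacy is consistent, so is ZFC + analytic determinacy + "$V=L[X]$ for some reshaped $X\subseteq\omega_1$". In any model of the latter theory there is a nonprincipal ultrafilter $U$ such that for every $\mathbb M_U$-generic $G$ with Mathias real $m$, $V[G]=L[m]$. Consequently analytic determinacy holds in $V$ and fails in $V[G]$.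

**Theorem B.** (ZFC) Let $X\subseteq\omega_1$ be reshaped and suppose $X^\#$ does not exist.

1. There is a nonprincipal ultrafilter $U$ such that $\mathbb M_U$ forces: $X\in L[m]$, $m^\#$ does not exist, and analytic determinacy fails.
2. If CH holds, $U$ can moreover be a Ramsey ultrafilter generated by a $\subseteq^*$-decreasing sequence of length $\omega_1$. If also $V=L[X]$, then $V[G]=L[m]$.

**Theorem C (limitation).** Let $U$ be a nonprincipal ultrafilter and $A$ a set of ordinals with $\mathcal P(\omega),U\in L[A]$. If $A^\#$ exists, then $\mathbb M_U$ forces analytic determinacy.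

**Theorem D.** If ZFC + analytic determinacy is consistent, so is: analytic determinacy holds, and there are Ramsey ultrafilters $U_0,U_1$ such that $\mathbb M_{U_0}$ forces analytic determinacy and $\mathbb M_{U_1}$ forces its failure.

Here $U$ is **Ramsey** if every coloring $c:[\omega]^2\to2$ has a homogeneous set in $U$, that is, a set $T\in U$ with $c$ constant on $[T]^2$.

## 3. Mathias reals, relative constructibility, sharps

**Lemma 2.** Let $G$ be $\mathbb M_U$-generic over $V$ with Mathias real $m$.

1. $m$ is infinite.
2. $m\subseteq^*A$ for all $A\in U$.
3. $G=G_m$, where $G_m=\{(s,A)\in\mathbb M_U: s$ is an initial segment of $m$ and $m\setminus s\subseteq A\}$.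

**Proof.** (1) We have $(s\cup\{\min A\},A\setminus(\min A+1))\le(s,A)$, so conditions with arbitrarily long stem are dense.

(2) First observe: if $(s,B)\in G$ and $n\in m$, then $n\in s\cup B$. Indeed $n\in t$ for some $(t,C)\in G$. A common extension $(r,D)\in G$ of $(t,C)$ and $(s,B)$ has $n\in t\subseteq r\subseteq s\cup B$. Now let $A\in U$. Since $(s,B\cap A)\le(s,B)$, by density some $(s,B)\in G$ has $B\subseteq A$. Then $m\subseteq s\cup A$.

(3) *$G\subseteq G_m$.* Let $(s,A)\in G$. By the observation, $m\setminus s\subseteq A$. Since $s\subseteq m$ and all elements of $A$ exceed $\max s$, $s$ is an initial segment of $m$.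

*Any two elements of $G_m$ are compatible.* Let $(s,A),(t,B)\in G_m$. Both stems are initial segments of $m$, so say $s$ is an initial segment of $t$. Then $(t,(A\cap B)\setminus(\max t+1))$ is a condition, as $U$ is nonprincipal, and it extends both, because $t\setminus s\subseteq m\setminus s\subseteq A$.

*$G_m\subseteq G$.* Let $p\in G_m$. The set of $q$ with $q\le p$ or $q\perp p$ is dense, so $G$ contains such a $q$. As $q\in G\subseteq G_m$, $q$ and $p$ are compatible. So $q\le p$ and $p\in G$. $\square$

**Example.** Exactly one of the set of even numbers and the set of odd numbers is in $U$. By Lemma 2(2) almost all elements of $m$ have that parity. So $m$ remembers one bit about $U$; display (3) is this observation made $\omega_1$ times.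

**Relative constructibility.** For a set $a$ of ordinals, $L[a]$ is the least inner model of ZFC containing $a$. It has a canonical well-order $<_{L[a]}$, uniformly definable from $a$. All inner models containing $a$ compute $L[a]$ and $<_{L[a]}$ identically. Condensation: a transitive structure $(M,\in,B)$ elementarily equivalent to some $(L_\theta[Y],\in,Y)$ with $\theta$ regular uncountable is of the form $L_\mu[B]$.

**Sharps.** Let $a\subseteq\kappa$, $\kappa$ an infinite ordinal. "$a^\#$ exists" means that there is a closed unbounded class $I$ of ordinals, containing all uncountable cardinals $>\kappa$, which are indiscernibles for $(L[a],\in,a)$ with parameters below $\kappa$, and such that every element of $L[a]$ is definable in $L[a]$ from $a$, ordinals below $\kappa$ and elements of $I$. The set $a^\#$ is the set of formulas, with parameters below $\kappa$, that hold at increasing tuples from $I$. We use the following facts.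

* **(F1)** Martin (Fund. Math. 1970), Harrington (JSL 1978): analytic determinacy holds iff $x^\#$ exists for every real $x$.
* **(F2)** Silver: if $a^\#$ exists, $a\subseteq\kappa$, then every uncountable cardinal $>\kappa$ is inaccessible in $L[a]$ (for $a\subseteq\omega$: every uncountable cardinal), and for every ordinal $\eta$ there is an elementary $j:L[a]\to L[a]$ with critical point $>\eta$. (Such a $j$ is induced by an order-preserving shift of the indiscernibles, so it can be taken definable from $a^\#$ and ordinals.)
* **(F3)** Kunen: for a real $x$, if there is a nontrivial elementary $j:L[x]\to L[x]$, then $x^\#$ exists.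
* **(F4)** Jensen's covering theorem, relativized: if $a\subseteq\kappa$ and $a^\#$ does not exist, then $(\lambda^+)^{L[a]}=\lambda^+$ for all sufficiently large singular cardinals $\lambda$.
* **(F5)** (used only for Theorem D) Castiblanco–Schlicht, *Preserving levels of projective determinacy by tree forcings*, APAL 172 (2021): Mathias forcing $\mathbb M$ preserves "every real has a sharp". Mathias, *Happy families* (1977): $\mathbb M\cong\mathcal P(\omega)/\mathrm{fin}*\mathbb M_{\dot u}$, where $\dot u$ is the generic ultrafilter, and $\dot u$ is Ramsey.

Two consequences of F2:
$$\text{if }V=L[x]\text{ for a real }x,\text{ then }x^\#\text{ does not exist};\qquad(4)$$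
$$\text{if }V=L[X]\text{ with }X\subseteq\omega_1,\text{ then }X^\#\text{ does not exist}.\qquad(5)$$
For (4): otherwise the successor cardinal $\omega_1$ would be inaccessible in $L[x]=V$. For (5): otherwise $\omega_2>\omega_1$ would be inaccessible in $L[X]=V$.

## 4. What a fixed list of reals can and cannot do

Two extreme ground models are useless. If $V=L[x]$ for a real $x$, then by (4) and F1 analytic determinacy already fails in $V$. At the other end, if every set of ordinals has a sharp, Theorem C will show that no $\mathbb M_U$ does any damage. By (5), models $V=L[X]$ with $X\subseteq\omega_1$ escape Theorem C, and nothing so far prevents them from satisfying analytic determinacy. So assume $V=L[X]$ and try to code $X$.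

**First attempt: an arbitrary list.** Take any distinct reals $\langle y_\alpha:\alpha<\omega_1\rangle$ and $U\supseteq$ (2). By (3), $X$ is definable from $m$ *and the list*. The list is itself an $\omega_1$-sequence of reals, and nothing puts it into $L[m]$. Coding it as a set $Y'\subseteq\omega_1$, all we get is $V[G]=L[m,Y']$, a universe constructible from a subset of $\omega_1$; we already had that in $V$, together with analytic determinacy.

**Second attempt: a definable list.** Let $y_\alpha$ be the $<_{L[z]}$-least real in $L[z]$ coding $\alpha$, for some fixed real $z$ (say $z=\emptyset$). Now $L[m,z]$ can find $y_\alpha$. But $y_\alpha$ exists only for $\alpha<\omega_1^{L[z]}$. As analytic determinacy holds, $z^\#$ exists, so $\omega_1$ is inaccessible in $L[z]$ and $\omega_1^{L[z]}<\omega_1$. The decoding stops at the countable ordinal $\omega_1^{L[z]}$ and gives only a bounded piece of $X$. No choice of the real $z$ helps.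

**The way past this point.** When the decoder reaches $\alpha$, it has more than $z$: it has already decoded $X\cap\alpha$. So we look for $y_\alpha$ in $L[X\cap\alpha]$ rather than in $L[z]$. This requires that $\alpha$ be countable in $L[X\cap\alpha]$, which is exactly the definition of "reshaped".

**Examples of reshaped sets.** If $\omega_1^{L[z]}=\omega_1$ for a real $z$, then $z$, viewed as a subset of $\omega_1$, is reshaped: finite $\alpha$ are trivial, and for $\omega\le\alpha<\omega_1$ we have $L[z\cap\alpha]=L[z]$, where $\alpha$ is countable. Under analytic determinacy this is impossible, and moreover every reshaped $X$ is unbounded in $\omega_1$. Suppose $X\subseteq\alpha<\omega_1$. Let $z$ be a real coding both $\alpha$ and $X$, so that $\alpha$ is countable in $L[z]$ and $X\in L[z]$. Put $\beta=\omega_1^{L[z]}$. Then $\alpha<\beta<\omega_1$ and $X\cap\beta=X$, and $\beta$ is uncountable in $L[z]\supseteq L[X\cap\beta]$. So $X$ is not reshaped.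

## 5. Decoding a reshaped set from the Mathias real

Let $X\subseteq\omega_1$ be reshaped. No other hypothesis is made until Step 3.

**Step 1: a list that the decoder can rebuild.** The purpose is to choose $y_\alpha$ definably from $X\cap\alpha$. Say that a real $y$ **codes** $\alpha$ if $\{(i,j):2^i3^j\in y\}$ is a reflexive well-order, of order type $\alpha$, of its field $\{i:2^i3^i\in y\}$. (For instance $\{2^03^0,\,2^13^1,\,2^03^1\}=\{1,6,3\}$ codes $2$.) All transitive models of ZFC containing $y$ and $\alpha$ agree on whether $y$ codes $\alpha$. For $\alpha<\omega_1$ let $y_\alpha$ be the $<_{L[X\cap\alpha]}$-least real in $L[X\cap\alpha]$ coding $\alpha$. It exists because $\alpha$ is countable in $L[X\cap\alpha]$. The $y_\alpha$ are pairwise distinct because they code different ordinals.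

Let $U$ be an ultrafilter extending the family (2) for this list. Section 1 shows that it exists and is nonprincipal.

**Step 2: the decoding.** The purpose is to show the following.

**Claim 3.** If $G$ is $\mathbb M_U$-generic over $V$ with Mathias real $m$, then $X\in L[m]$.

**Proof.** By Lemma 2, $m$ is infinite and $m\subseteq^*A$ for all $A\in U$, so (3) holds for all $\alpha<\omega_1^V$. In $L[m]$, with the ordinal $\omega_1^V$ as a parameter, define $f:\omega_1^V\to2$ by recursion. Given $f{\restriction}\alpha$, put $a=\{\beta<\alpha:f(\beta)=1\}$. Let $f(\alpha)=1$ iff
$$\text{the }<_{L[a]}\text{-least real }y\in L[a]\text{ coding }\alpha\text{ exists, and }m\subseteq^*I_y.$$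
This is a legitimate recursion in $L[m]$: $a\in L[m]$, $L[a]$ and $<_{L[a]}$ are uniformly definable from $a$, and $y\mapsto I_y$ is recursive. Since $a\in L[m]$, the model $L[m]$ computes $L[a]$ and $<_{L[a]}$ correctly.

By induction, $f=\chi_X$. If $f{\restriction}\alpha=\chi_X{\restriction}\alpha$, then $a=X\cap\alpha$. So the real $y$ in question is $y_\alpha$, and $f(\alpha)=1\iff m\subseteq^*I_{y_\alpha}\iff\alpha\in X$ by (3). Hence $X\in L[m]$. $\square$

**Step 3: the extension is $L[m]$.** The purpose is to derive the second part of Theorem A. Assume now also $V=L[X]$. By Claim 3, $V=L[X]\subseteq L[m]$, so $U\in L[m]$. By Lemma 2(3), $G=G_m$ is definable from $U$ and $m$, so $G\in L[m]$. Therefore $V[G]\subseteq L[m]\subseteq V[G]$, that is, $V[G]=L[m]$. By (4) applied in $V[G]$, $m^\#$ does not exist there. By Harrington's direction of F1, analytic determinacy fails in $V[G]$.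

This proves the second and third sentences of Theorem A. It remains to find a model of analytic determinacy of the form $L[X]$ with $X$ reshaped. Before that, we see why such a thin model is needed.

## 6. A sharp for a set coding $\mathcal P(\omega)$ and $U$ protects determinacy

**Proof of Theorem C.** Let $\mathcal P(\omega),U\in L[A]$, let $A^\#$ exist, and let $G$ be $\mathbb M_U$-generic over $V$.

**Step 1: every real of $V[G]$ is in $L[A][G]$.** The purpose is to reduce the claim to $L[A]$. Since $\mathcal P(\omega),U\in L[A]$, also $\mathbb M_U\in L[A]$, with the same definition there, and $G$ is generic over $L[A]$. The forcing $\mathbb M_U$ is c.c.c., since conditions with the same stem are compatible and there are only countably many stems. So every real of $V[G]$ has a nice name given by countably many countable antichains, which is a countable subset of $\omega\times\mathbb M_U$. A condition is coded by a real, and countably many reals are coded by one real of $V$. As $\mathcal P(\omega)\subseteq L[A]$, this code and the name it yields are in $L[A]$.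

**Step 2: an embedding that fixes the forcing.** The purpose is to have something to lift. By F2 take an elementary $j:L[A]\to L[A]$, definable from $A^\#$ and ordinals, with critical point $\kappa$ so large that $\sup A<\kappa$ and $\mathbb M_U\in L_\kappa[A]$. Then $j(A)=A$: if $A\subseteq\eta<\kappa$, then $j(A)\subseteq j(\eta)=\eta$, and for $\xi<\eta$ we have $\xi\in A\iff j(\xi)=\xi\in j(A)$.

We show by induction on rank that $j(x)=x$ for every $x\in L_\kappa[A]$. Let $x\in L_\gamma[A]$ with $\gamma<\kappa$. If $y\in x$, then $y\in L_\kappa[A]$ has smaller rank, so $y=j(y)\in j(x)$. Conversely let $y\in j(x)$. As $j(L_\gamma[A])=L_\gamma[A]$, we have $j(x)\in L_\gamma[A]$, so $y\in L_\gamma[A]$. The rank of $x$ is below $\kappa$, so $\operatorname{rank}(j(x))=j(\operatorname{rank}(x))=\operatorname{rank}(x)$, and $y$ has rank below that of $x$. By induction $j(y)=y\in j(x)$, so $y\in x$. In particular $j$ fixes $\mathbb M_U$ and each of its conditions.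

**Step 3: lifting.** The purpose is to obtain embeddings of $L[x]$ for the new reals $x$. Define $j^*:L[A][G]\to L[A][G]$ by $j^*(\tau^G)=j(\tau)^G$. If $L[A][G]\models\varphi(\tau^G)$, some $p\in G$ forces $\varphi(\tau)$ over $L[A]$. By elementarity $j(p)=p$ forces $\varphi(j(\tau))$ for $j(\mathbb M_U)=\mathbb M_U$. So $L[A][G]\models\varphi(j(\tau)^G)$. Applied to equations this shows that $j^*$ is well defined; applied to all formulas it shows that $j^*$ is elementary. It extends $j$ (use canonical names), and it is definable in $V[G]$ from $A^\#$, $G$ and ordinals.

**Step 4: sharps for all reals of $V[G]$.** The purpose is to apply F3. Let $x$ be a real of $V[G]$. By Step 1, $x\in L[A][G]$. Since $j^*(n)=n$ for $n\in\omega$, $j^*(x)=x$. As $L[x]$ is definable in $L[A][G]$ from $x$, the restriction $j^*{\restriction}L[x]:L[x]\to L[x]$ is elementary, and it moves $\kappa$. By F3 in $V[G]$, $x^\#$ exists. By Martin's direction of F1, analytic determinacy holds in $V[G]$. $\blacksquare$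

In particular, if every set of ordinals has a sharp, then no $\mathbb M_U$ destroys analytic determinacy, since some set of ordinals $A$ has $\mathcal P(\omega),U\in L[A]$. So the ground model must be thin, such as $L[X]$. Theorem B gives destruction from a reshaped $X\subseteq\omega_1$ without a sharp; Theorem C gives preservation from a sharp for a set coding $\mathcal P(\omega)$ and $U$. No characterization between these two hypotheses is claimed.

## 7. A model $L[X]$ of analytic determinacy with $X$ reshaped

Let $V_0\models$ ZFC + analytic determinacy.

**Step 1: put all reals into some $L[Y]$, $Y\subseteq\omega_1$.** The purpose is to pass to a thin model without losing a real. Force over $V_0$ with countable partial functions from $\omega_1$ to $\mathcal P(\omega)$. This is $\sigma$-closed, so it adds no reals and preserves $\omega_1$, and it forces CH. In the extension $V_1$ let $\langle x_\alpha:\alpha<\omega_1\rangle$ enumerate $\mathcal P(\omega)$ and put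
$$Y=\{\omega\cdot\alpha+n:\ n\in x_\alpha\}\subseteq\omega_1.$$
Each $x_\alpha$ is in $L[Y]$, so $\mathcal P(\omega)^{L[Y]}=\mathcal P(\omega)^{V_1}=\mathcal P(\omega)^{V_0}$. Every countable ordinal of $V_1$ is coded by a real, and that real is in $L[Y]$. So $\omega_1^{L[Y]}=\omega_1^{V_1}=\omega_1^{V_0}$. We write $\omega_1$ for it. By the textbook theorem on $L[Y]$ with $Y\subseteq\omega_1$, $L[Y]$ satisfies GCH; the argument below does not use this.

**The set $Y$ need not be reshaped.** By F1 and F2, $\omega_1^L$ is countable in $V_1$. An enumeration with repetitions may begin with $x_\alpha=\emptyset$ for all $\alpha<\omega_1^L$. Since $\omega\cdot\omega_1^L=\omega_1^L$, then $Y\cap\omega_1^L=\emptyset$, and $L[\emptyset]=L$ does not think that $\omega_1^L$ is countable. So a second forcing is needed.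

**Step 2: the reshaping forcing (following Jensen).** The purpose is to add a reshaped $X$ by its initial segments, without adding reals. For $\alpha=\lambda+n$ ($\lambda$ a limit or $0$) put $e(\alpha)=\lambda+2n$ and $o(\alpha)=\lambda+2n+1$. If $\delta$ is a limit, both functions map $\delta$ into $\delta$, and each ordinal is a value of exactly one of them at exactly one argument. For $p:\alpha\to2$ write $L[p]$ for $L[\{\xi:p(\xi)=1\}]$. In $L[Y]$ let $\mathbb R$ be the set of all $p:|p|\to2$, where $|p|<\omega_1$ is a limit or $0$, such that

(i) $p(e(\alpha))=1\iff\alpha\in Y$, for $\alpha<|p|$;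

(ii) for each limit $\alpha\le|p|$, $L[p{\restriction}\alpha]\models$ "$\alpha$ is countable".

The order is end-extension. Condition (ii) is what we want. Condition (i) copies $Y$ into the even places, and it will save us in the distributivity proof: for the union $q$ of a descending $\omega$-sequence of conditions, with length $\delta$, (ii) at $\delta$ itself is not automatic. The odd places are free for coding.

**Step 3: conditions can be made long.** The purpose is that the generic object has length $\omega_1$.

**Claim 4.** For $p\in\mathbb R$ and $\beta<\omega_1$ there is $q\le p$ with $|q|\ge\beta$.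

**Proof.** Let $\lambda=|p|$. Increasing $\beta$, we may assume that $\beta\ge\lambda+\omega$ is a limit. In $L[Y]$ pick $b\subseteq\omega$ coding a well-order of $\omega$ of type $\beta$. Let $q\supseteq p$ have length $\beta$, with the new even values given by (i), with
$$q(\lambda+2n+1)=1\iff n\in b,$$
and with all other new odd values $0$. Then (i) holds. For limit $\alpha\le\lambda$, (ii) holds since $p\in\mathbb R$. A limit $\alpha\in(\lambda,\beta]$ satisfies $\alpha\ge\lambda+\omega$, so $b\in L[q{\restriction}\alpha]$. Hence $\beta$, and so $\alpha\le\beta$, is countable in $L[q{\restriction}\alpha]$. $\square$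

**Step 4: distributivity.** The purpose is to see that $\mathbb R$ adds no reals.

**Claim 5.** In $L[Y]$, $\mathbb R$ is $\omega$-distributive: the intersection of countably many open dense sets is dense.

**Proof.** Work in $L[Y]$. Let $\vec D=\langle D_n:n<\omega\rangle$ be a sequence of open dense sets and $p\in\mathbb R$. Let $\theta>\omega_2$ be a regular cardinal so large that $N:=L_\theta[Y]$ contains $\mathbb R$, $\vec D$, $p$ and all functions from $\omega$ to $\omega_1$.

*The hull.* Let $H$ be the set of elements of $N$ definable in $(N,\in,Y)$ from $\mathbb R,\vec D,p$. Since $N$ has a well-order definable in $(N,\in,Y)$, it has definable Skolem functions, so $H\prec N$. There are countably many formulas, so $H$ is countable. Every natural number is in $H$. If $\xi\in H$ is a nonzero countable ordinal, the least surjection $\omega\to\xi$ in $N$ is in $H$, so all its values are in $H$, and $\xi\subseteq H$. Hence $\delta:=H\cap\omega_1$ is a countable ordinal. It is a limit, because $H$ is closed under successor.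

*The collapse.* Let $\pi:H\to\bar N$ be the transitive collapse. It fixes all ordinals below $\delta$, so $\pi(Y)=\{\pi(\xi):\xi\in Y\cap H\}=Y\cap\delta$. By condensation $\bar N=L_\mu[Y\cap\delta]$ for some $\mu$. Every element of $\bar N$ is definable in $(\bar N,\in,Y\cap\delta)$ from the three parameters $\pi(\mathbb R),\pi(\vec D),\pi(p)$. The structure $(\bar N,\in,Y\cap\delta)$ is an element of $L[Y\cap\delta]$, so its satisfaction relation is available there. Thus $L[Y\cap\delta]$ contains the map sending a formula to the element it defines, a map from a subset of $\omega$ onto $\bar N$. So $\bar N$, and with it $\delta\subseteq\bar N$, is countable in $L[Y\cap\delta]$: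
$$L[Y\cap\delta]\models\text{"}\delta\text{ is countable"}.\qquad(6)$$

*The descending sequence.* Fix $\delta_n\nearrow\delta$. Build $p=p_0\ge p_1\ge\cdots$ in $H$ with $p_{n+1}\in D_n$ and $|p_{n+1}|\ge\delta_n$. Given $p_n\in H$, Claim 4 and the density of $D_n$ provide $r\le p_n$ with $r\in D_n$ and $|r|\ge\delta_n$. As $r\in\mathbb R\in N$ and $N$ is transitive, $N$ sees that such an $r$ exists. The parameters $p_n,D_n,\delta_n$ and $\mathbb R$ are in $H$, so by elementarity we can choose $p_{n+1}\in H$. Since $p_n\in H$, we have $|p_n|\in H\cap\omega_1=\delta$.

*The limit.* Let $q=\bigcup_np_n$. Then $|q|=\delta$. Condition (i) is clear, and (ii) is clear for limit $\alpha<\delta$, since $\alpha\le|p_n|$ for some $n$. For $\alpha=\delta$, condition (i) gives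
$$Y\cap\delta=\{\alpha<\delta:\ q(e(\alpha))=1\}\in L[q],$$
so $\delta$ is countable in $L[q]$ by (6). Thus $q\in\mathbb R$, $q\le p$, and $q\in\bigcap_nD_n$, since each $D_n$ is open and $q\le p_{n+1}\in D_n$. $\square$

**Step 5: the ground model.** The purpose is to prove the first part of Theorem A. Let $h$ be $\mathbb R$-generic over $V_1$, hence over $L[Y]$, and put $W=L[Y][h]$. By Claim 5, $W$ has the same reals and the same $\omega_1$ as $L[Y]$. By Claim 4, $\bigcup h:\omega_1\to2$. Let $X=\{\xi:(\bigcup h)(\xi)=1\}$.

* *$W=L[X]$.* By (i), $Y=\{\alpha<\omega_1:e(\alpha)\in X\}\in L[X]$, so $\mathbb R\in L[Y]\subseteq L[X]$. Moreover $h=\{p\in\mathbb R:p\subseteq\chi_X\}$. If $p\in\mathbb R$ and $p\subseteq\chi_X$, take $p'\in h$ with $|p'|\ge|p|$; then $p'\supseteq p$, so $p'\le p$ and $p\in h$. The other inclusion is clear. So $Y,h\in L[X]$ and $W\subseteq L[X]\subseteq W$.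
* *$X$ is reshaped in $W$.* For a limit $\alpha<\omega_1$ take $p\in h$ with $|p|\ge\alpha$. By (ii), $\alpha$ is countable in $L[p{\restriction}\alpha]=L[X\cap\alpha]$.
* *Analytic determinacy holds in $W$.* We have $\mathcal P(\omega)^W=\mathcal P(\omega)^{L[Y]}=\mathcal P(\omega)^{V_0}$. Analytic determinacy quantifies only over reals (codes of analytic sets, strategies, plays, and witnesses for membership in analytic sets), so it is the same statement in $W$ and in $V_0$.

Hence $W\models$ ZFC + analytic determinacy + "$V=L[X]$, $X\subseteq\omega_1$ reshaped". Together with Section 5 this proves Theorem A, and the question is answered: yes. $\blacksquare$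

Note for later that $W\models$ CH, because $Y\in W$ gives an enumeration of all reals in order type $\omega_1$.

## 8. Destruction when $X$ has no sharp

In Theorem B(1) the universe need not be $L[X]$. So $V[G]$ need not be $L[m]$, and (4) is not available. It is replaced by covering.

**Lemma 6.** Let $V[G]$ be a set-generic extension of $V$ by $\mathbb P$ (possibly trivial), let $a\in V$ and $b\in V[G]$ be sets of ordinals, and let $a\in L[b]$. If $b^\#$ exists in $V[G]$, then $a^\#$ exists in $V$. In particular (with $b=a$), if $a^\#$ exists in $V[G]$, then it exists in $V$.

**Proof.** Suppose $a^\#$ does not exist in $V$. By F4 in $V$ choose a singular cardinal $\lambda$ of $V$, larger than $|\mathbb P|$, $\sup a$ and $\sup b$, with $(\lambda^+)^{L[a]}=(\lambda^+)^V=:\mu$. Since $|\mathbb P|<\lambda$, $\mu$ is still a cardinal in $V[G]$; it is uncountable and $>\sup b$. By F2 in $V[G]$, $\mu$ is inaccessible in $L[b]$, so $\nu:=(\lambda^+)^{L[b]}<\mu$. As $a\in L[b]$, $L[a]\subseteq L[b]$, so $\nu$ is also a cardinal of $L[a]$. But $\lambda<\nu<\mu=(\lambda^+)^{L[a]}$, a contradiction. $\square$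

**Proof of Theorem B(1).** Let $X$ be reshaped without a sharp, and take $U$ from Section 5. By Claim 3, $X\in L[m]$. If $m^\#$ existed in $V[G]$, Lemma 6 with $a=X$, $b=m$ would give $X^\#$ in $V$, a contradiction. So $m^\#$ does not exist in $V[G]$, and analytic determinacy fails there by F1. $\blacksquare$

## 9. A Ramsey ultrafilter generated by a tower that spells out $X$

The ultrafilter of Section 5 was an arbitrary extension of (2). For Theorem B(2) we use a different carrier of the message: a tower of sets, each step of which records one bit of $X$, while every coloring is handled along the way. Assume CH, and let $X$ be reshaped without a sharp.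

**Step 1: make $X$ contain all reals locally.** The purpose is that every coloring appears in some $L[X\cap\lambda]$ with $\lambda<\omega_1$. Let $\langle x_\alpha:\alpha<\omega_1\rangle$ enumerate all reals and put
$$X'=\{e(\alpha):\alpha\in X\}\cup\{\omega\cdot\alpha+2n+1:\ n\in x_\alpha\}.$$
For limit $\delta$, $X\cap\delta=\{\alpha<\delta:e(\alpha)\in X'\}\in L[X'\cap\delta]$. So $\delta$ is countable in $L[X'\cap\delta]$, and $X'$ is reshaped. Likewise $X\in L[X']$. So $X'$ has no sharp, by Lemma 6 with trivial forcing, $a=X$, $b=X'$; and $V=L[X']$ if $V=L[X]$. Finally $X'\in L[m]$ implies $X\in L[m]$. So we may replace $X$ by $X'$. Writing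
$$z_\nu=\{n:\nu+2n+1\in X\}\qquad(\nu<\omega_1\text{ a limit or }0),$$
every real is some $z_\nu$ (namely $x_\alpha=z_{\omega\cdot\alpha}$), and $z_\nu\in L[X\cap(\nu+\omega)]$. For a real $z$ let $c_z:[\omega]^2\to2$ be given by $c_z(\{i<j\})=1\iff2^i3^j\in z$. Every coloring $[\omega]^2\to2$ is some $c_z$.

**Step 2: the tower.** The purpose is to define sets $T_\alpha$, decreasing modulo finite, with $T_\alpha$ determined by $X\cap\alpha$. For infinite $T\subseteq\omega$ let $T^0,T^1$ be the sets of even-indexed and odd-indexed elements of $T$ in its increasing enumeration. (For $T=\omega$ these are the even and the odd numbers.) Both are infinite, and $T^0\cap T^1=\emptyset$. Define: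

* $T_0=\omega$ and $T_{\alpha+1}=T_\alpha^{\chi_X(\alpha)}$;
* for limit $\lambda$, $T_\lambda$ is the $<_{L[X\cap\lambda]}$-least infinite $T\in L[X\cap\lambda]$ such that $T\subseteq^*T_\alpha$ for all $\alpha<\lambda$ and, if $\lambda=\nu+\omega$ with $\nu$ a limit or $0$, $T$ is homogeneous for $c_{z_\nu}$.

We check that $T_\lambda$ exists. Inductively $\langle T_\alpha:\alpha<\lambda\rangle$ is $\subseteq^*$-decreasing. It is an element of $L[X\cap\lambda]$: the recursion below $\lambda$ can be carried out there, since $X\cap\lambda'\in L[X\cap\lambda]$ for $\lambda'<\lambda$ and $L[X\cap\lambda']$ with its well-order is computed correctly. As $X$ is reshaped, $\lambda$ is countable in $L[X\cap\lambda]$, so there are $\alpha_0<\alpha_1<\cdots$ cofinal in $\lambda$ in that model. Each $\bigcap_{i\le n}T_{\alpha_i}$ is infinite, as it contains almost all of $T_{\alpha_n}$. So $L[X\cap\lambda]$ contains an increasing sequence $t_0<t_1<\cdots$ with $t_n\in\bigcap_{i\le n}T_{\alpha_i}$, and $\{t_n:n<\omega\}$ is almost contained in every $T_\alpha$, $\alpha<\lambda$. If $\lambda=\nu+\omega$, then $c_{z_\nu}\in L[X\cap\lambda]$, and by Ramsey's theorem in $L[X\cap\lambda]$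 this set has an infinite $c_{z_\nu}$-homogeneous subset there; the subset is still almost contained in every $T_\alpha$. So $T_\lambda$ exists.

**Step 3: the filter is a Ramsey ultrafilter.** The purpose is to verify the claimed properties of
$$U=\{A\subseteq\omega:\ \exists\alpha<\omega_1\ \ T_\alpha\subseteq^*A\}.$$
As the $T_\alpha$ are $\subseteq^*$-decreasing, $U$ is a filter. It contains the cofinite sets, and all its members are infinite because the $T_\alpha$ are. Each $c:[\omega]^2\to2$ is some $c_{z_\nu}$, so $T_{\nu+\omega}\in U$ is homogeneous for $c$. Given $A\subseteq\omega$, apply this to $c(\{i<j\})=\chi_A(i)$, and let $T\in U$ be homogeneous. Every element of the infinite set $T$ is the smaller element of some pair from $T$. So $T\subseteq A$ if the color is $1$, and $T\cap A=\emptyset$ if the color is $0$. Thus $A\in U$ or $\omega\setminus A\in U$. So $U$ is a nonprincipal Ramsey ultrafilter, generated modulo finite by the $\subseteq^*$-decreasing sequence $\langle T_\alpha:\alpha<\omega_1\rangle$.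

**Step 4: decoding.** The purpose is to show $X\in L[m]$ for the Mathias real $m$. Let $i=\chi_X(\alpha)$. Since $T_\alpha^i=T_{\alpha+1}\in U$, $m\subseteq^*T_\alpha^i$. Since $m$ is infinite and $T_\alpha^0\cap T_\alpha^1=\emptyset$, $m\not\subseteq^*T_\alpha^{1-i}$. So
$$\chi_X(\alpha)=i\iff m\subseteq^*T_\alpha^i.\qquad(7)$$
In $L[m]$ define $\langle(T_\alpha,\chi_X(\alpha)):\alpha<\omega_1^V\rangle$ by simultaneous recursion. At stage $\alpha$, $X\cap\alpha$ is known, and it determines $T_\alpha$: at $0$ and successors trivially, and at limits by the definition in Step 2, which $L[m]$ evaluates correctly, since it computes $L[X\cap\alpha]$ and its well-order correctly. Then $\chi_X(\alpha)$ is read off from $T_\alpha$ and $m$ by (7). Hence $X\in L[m]$.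

**Step 5: conclusion.** As $X^\#$ does not exist in $V$, Lemma 6 with $a=X$, $b=m$ shows that $m^\#$ does not exist in $V[G]$, and analytic determinacy fails there by F1. If $V=L[X]$, then $V\subseteq L[m]$, so $U\in L[m]$ and $G=G_m\in L[m]$, and $V[G]=L[m]$. $\blacksquare$

In the model $W=L[X]$ of Section 7, $X^\#$ does not exist by (5), and CH holds. So Theorem B(2) applies in $W$: the ultrafilter destroying analytic determinacy can be taken Ramsey and generated by an $\omega_1$-tower.

## 10. One model, two Ramsey ultrafilters, opposite behavior

**Proof of Theorem D.** Let $W=L[X]$ be as in Section 7, and let $u$ be $\mathcal P(\omega)/\mathrm{fin}$-generic over $W$.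

**Step 1: $W[u]$ satisfies all hypotheses.** The purpose is to have both ultrafilters in one model. The forcing is $\sigma$-closed, so $W[u]$ has the same reals and the same $\omega_1$ as $W$. Hence $W[u]$ satisfies analytic determinacy and CH, and $X$ is still reshaped. By (5), $X^\#$ does not exist in $W$, so by Lemma 6 (with $a=b=X$) it does not exist in $W[u]$.

**Step 2: the harmless ultrafilter.** The purpose is to show that $U_0=u$ works. By F5 it is Ramsey. If $G$ is $\mathbb M_u$-generic over $W[u]$, then $W[u][G]$ is an $\mathbb M$-generic extension of $W$, by the isomorphism in F5. By F1 every real of $W$ has a sharp in $W$. By F5 the same holds in $W[u][G]$. By F1 analytic determinacy holds in $W[u][G]$.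

**Step 3: the destructive ultrafilter.** The purpose is to find $U_1$. By Step 1, Theorem B(2) applies in $W[u]$ to $X$. It gives a Ramsey ultrafilter $U_1$ such that $\mathbb M_{U_1}$ forces the failure of analytic determinacy. $\blacksquare$
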